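\title{Orthocomplemented projective planes in varieties of modular ortholattices}

\begin{abstract}
We prove Bruns' conjecture: every nontrivial variety of modular ortholattices that is different from all varieties $[\mathrm{MO}_\kappa]$ contains an orthocomplemented projective plane. The main step concerns varieties whose subdirectly irreducible members have unbounded heights. Such a variety contains, for some prime field $k$ and every $r\ge 1$, the lattice of subspaces of $k(X_1,\dots,X_r)^{r+1}$ with orthogonality given by the form $\langle 1,X_1,\dots,X_r\rangle$. For fixed $k$ these lattices generate a variety $U_k$, and the $U_k$ are exactly the minimal varieties with unbounded heights. The proof coordinatizes by $*$-regular rings, builds a moment functional with values in an unknown coordinate ring, and passes to a rational function field by a homomorphism that is compatible with Moore--Penrose inverses.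
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

An \emph{ortholattice} is a bounded lattice $(L,\wedge,\vee,0,1)$ with a unary operation $x\mapsto x'$ such that
\[
x''=x,\qquad x\le y\Rightarrow y'\le x',\qquad x\wedge x'=0,\qquad x\vee x'=1 .
\]
A \emph{modular ortholattice} (MOL) is an ortholattice whose lattice is modular: $x\le z$ implies $x\vee(y\wedge z)=(x\vee y)\wedge z$. The \emph{height} of a lattice is the supremum of the lengths of its finite chains. A \emph{variety} of MOLs is an equational class of MOLs in the signature $(\wedge,\vee,{}',0,1)$; it is \emph{nontrivial} if it has a member with more than one element. We write $[\mathcal K]$ for the variety generated by an algebra or a class $\mathcal K$.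

The basic examples come from linear algebra. Let $K$ be a field and $\langle\,,\rangle$ a symmetric bilinear form on $K^n$ that is \emph{anisotropic}: $\langle x,x\rangle=0$ only for $x=0$. Then $S\cap S^\perp=0$ for every subspace $S$; the form is nondegenerate, so $\dim S^\perp=n-\dim S$, and therefore $S+S^\perp=K^n$ and $S^{\perp\perp}=S$. The subspaces of $K^n$ with $S'=S^\perp$ thus form an MOL of height $n$. Height is the lattice-theoretic substitute for dimension.

In small heights all MOLs can be listed. For a cardinal $\kappa$ let $\mathrm{MO}_\kappa$ consist of $0$, $1$ and $2\kappa$ pairwise incomparable elements $a_i,a_i'$ $(i<\kappa)$ strictly between $0$ and $1$, with the orthocomplementation that exchanges $a_i$ with $a_i'$ and $0$ with $1$. The only MOL of height $1$ is the two-element Boolean algebra $\mathrm{MO}_0$. In an MOL of height $2$ the elements other than $0,1$ are pairwise incomparable and are permuted without fixed points by the involution $x\mapsto x'$, so it is $\mathrm{MO}_\kappa$ for some $\kappa\ge1$. The next case is height $3$. An \emph{orthocomplemented projective plane}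 is an MOL whose lattice is the lattice of subspaces of a projective plane, that is, a complemented, directly irreducible modular lattice of height $3$. The subspaces of $\mathbb R^3$ with $S'=S^\perp$ are an example.

The following facts about the bottom of the lattice of varieties of MOLs are known.
\begin{itemize}
\item The varieties $[\mathrm{MO}_n]$ $(n<\omega)$ and $[\mathrm{MO}_\omega]=[\mathrm{MO}_\kappa]$ ($\kappa$ infinite) form a chain of order type $\omega+1$. They are exactly the nontrivial varieties of MOLs generated by finite MOLs.
\item For an orthocomplemented projective plane $P$, the variety $[P]$ differs from all $[\mathrm{MO}_\kappa]$ and contains $\mathrm{MO}_\omega$.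
\item (Bruns) If $L$ is a subdirectly irreducible MOL with an atom, then either $[L]=[\mathrm{MO}_\kappa]$ for some $\kappa$, or $[L]$ contains $[P]$ for some orthocomplemented projective plane $P$.
\item (Roddy) Every nontrivial variety of MOLs different from all $[\mathrm{MO}_\kappa]$ contains $[\mathrm{MO}_\omega]$.
\end{itemize}
These facts suggest that one cannot leave the chain of the $[\mathrm{MO}_\kappa]$ without passing through dimension three. This is Bruns' conjecture, posed in \cite{AAOL}:
\begin{quote}
\emph{Does every nontrivial variety of MOLs that is different from $[\mathrm{MO}_\kappa]$ for all cardinals $\kappa$ contain an orthocomplemented projective plane?}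
\end{quote}
A positive answer removes the atom from Bruns' theorem, and by the second fact it implies Roddy's theorem. The four facts serve only as motivation; our proofs do not use them.

\subsection{Results}

\begin{theorem}\label{thm:main}
Every nontrivial variety $V$ of MOLs that is different from all $[\mathrm{MO}_\kappa]$ contains an orthocomplemented projective plane.
\end{theorem}

In the hard case the plane can be taken from an explicit countable list. For a prime field $k$ (that is, $\mathbb Q$ or $\mathbb F_p$) and $r\ge1$ let $K_r=k(X_1,\dots,X_r)$, and let $\Gamma_{k,r}$ be the lattice of subspaces of $K_r^{\,r+1}$ with $S'=S^\perp$ taken with respect to the form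
\begin{equation}\label{eq:form}
\langle x,y\rangle=x_0y_0+X_1x_1y_1+\dots+X_rx_ry_r ,
\end{equation}
denoted $\langle 1,X_1,\dots,X_r\rangle$. By Lemma~\ref{lem:gamma}, $\Gamma_{k,r}$ is a simple MOL of height $r+1$, and $\Gamma_{k,2}$ is an orthocomplemented projective plane. Put
\[
U_k=[\{\Gamma_{k,r}: r\ge1\}] .
\]
We abbreviate ``subdirectly irreducible'' to s.i.

\begin{theorem}\label{thm:unbounded}
For a variety $V$ of MOLs the following are equivalent.
\begin{itemize}
\item[(a)] The heights of the s.i.\ members of $V$ have no finite bound (a member of infinite height is allowed).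
\item[(b)] $V\supseteq U_k$ for some prime field $k$.
\end{itemize}
In that case $V$ contains the plane $\Gamma_{k,2}$.
\end{theorem}

\begin{theorem}\label{thm:minimal}
The varieties $U_k$ ($k$ a prime field) are pairwise incomparable. They are exactly the minimal members of the class of varieties of MOLs with unbounded heights of s.i.\ members, and every member of that class contains one of them.
\end{theorem}

\subsection{The difficulty and the method}

A variety is generated by its s.i.\ members, so a variety $V$ as in Theorem~\ref{thm:main} has an s.i.\ member $L$ of height at least $3$. If the height is finite, a plane is visible inside $L$: it is the interval below the join of three orthogonal atoms (Section~\ref{sec:persp}). If $L$ has no atoms, no interval $[0,u]$ with $u\ne0$ has finite height. The plane then has to be manufactured, by ultraproducts, subalgebras and homomorphic images, from an algebra about which we know only that it is s.i.\ and tall. One cannot aim at the prime field itself: by the first two facts above no orthocomplemented projective plane is finite. The form \eqref{eq:form} has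 the advantage that it is anisotropic in every characteristic, for a reason of parity alone.

The proof of Theorem~\ref{thm:unbounded} has four steps. A tall s.i.\ MOL contains many orthogonal, pairwise perspective elements (Section~\ref{sec:persp}). Von Neumann's coordinatization theorem turns them into a ring $T$ with involution and an infinite sequence of hermitian units $\tau_j\in T$ such that every diagonal form built from finitely many of the $\tau_j$ yields a member of $V$ (Sections~\ref{sec:rings} and~\ref{sec:coord}). Running the Gram--Schmidt process backwards, we assemble from these diagonal forms matrices $\alpha_1,\dots,\alpha_r$ over $T$ that act approximately like multiplication by $X_1,\dots,X_r$ on polynomials and for which the form $\langle1,\alpha_1,\dots,\alpha_r\rangle$ yields a member of $V$ (Section~\ref{sec:moment}). Finally a subring that contains the $\alpha_i$ and is closed under Moore--Penrose inverses maps onto $K_r$ with $\alpha_i\mapsto X_i$ (Section~\ref{sec:local}). Theorem~\ref{thm:minimal} is proved in Section~\ref{sec:minimal} by a lattice polynomial that detects the characteristic.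

\section{Background on varieties and lattices}\label{sec:background}

\subsection{Varieties}

A variety is closed under homomorphic images, subalgebras and products, hence under ultraproducts, which are homomorphic images of products. By \L o\'s's theorem a first-order sentence holds in $\prod A_i/\mathcal U$ if and only if it holds in $\mathcal U$-almost all $A_i$. An algebra with more than one element is \emph{s.i.}\ if it has a least congruence different from equality, its \emph{monolith}; it is \emph{simple} if equality and the total relation are its only congruences, and then it is s.i. By Birkhoff's theorem every variety is generated by its s.i.\ members. \emph{J\'onsson's lemma} applies to algebras with a lattice reduct: every s.i.\ member of $[\mathcal K]$ is a homomorphic image of a subalgebra of an ultraproduct of members of $\mathcal K$.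

\subsection{Intervals and congruences}

Let $L$ be an MOL. The De Morgan laws hold because $x\mapsto x'$ is an order-reversing bijection. Elements $x,y$ are \emph{orthogonal} if $x\le y'$. Modularity gives
\begin{equation}\label{eq:om}
x\le y\ \Rightarrow\ y=x\vee(y\wedge x'),
\end{equation}
so $x<y$ implies $y\wedge x'\ne0$.

\begin{lemma}\label{lem:interval}
For $u\in L$ the interval $[0,u]$ with $x\mapsto x'\wedge u$ is an MOL in $[L]$.
\end{lemma}

\begin{proof}
The map $x\mapsto x'\wedge u$ reverses order, gives a complement in $[0,u]$ by \eqref{eq:om}, and is an involution because $(x'\wedge u)'\wedge u=(x\vee u')\wedge u=x\vee(u'\wedge u)=x$. So $[0,u]$ and $[0,u']$ are MOLs. Let $\varphi\colon[0,u]\times[0,u']\to L$, $(a,b)\mapsto a\vee b$. It preserves joins, $0$ and $1$. Put $d=a\vee b$ and $c=(a'\wedge u)\vee(b'\wedge u')$. Since $u\le b'$ and $u'\le a'$, we have $c\le d'$, and $c\vee d=u\vee u'=1$ by \eqref{eq:om}. Hence $d'=d'\wedge(c\vee d)=c\vee(d'\wedge d)=c$: the map $\varphi$ preserves complements, and therefore meets. It is injective because $(a\vee b)\wedge u=a\vee(b\wedge u)=a$ and $(a\vee b)\wedge u'=b$.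 Thus $[0,u]$ is a homomorphic image of a subalgebra of $L$.
\end{proof}

\begin{lemma}\label{lem:cong}
The congruences of an MOL are the congruences of its lattice reduct.
\end{lemma}

\begin{proof}
Let $\theta$ be a lattice congruence and $x\,\theta\,y$. If $x\ge y$, then $x\wedge y'\ \theta\ y\wedge y'=0$, and \eqref{eq:om} applied to $x'\le y'$ gives $y'=x'\vee(y'\wedge x)\ \theta\ x'$. In general this yields $(x\vee y)'\,\theta\,(x\wedge y)'$, and $x',y'$ lie between these two elements; congruence classes of lattices are convex.
\end{proof}

In a modular lattice we say that $[x,y]$ \emph{transposes up} to $[w,v]$ if $y\wedge w=x$ and $y\vee w=v$. Then $z\mapsto z\vee w$ is an isomorphism $[x,y]\to[w,v]$ with inverse $z\mapsto z\wedge y$. A subinterval $[x_1,y_1]$ transposes up to its image, since $y_1\wedge(x_1\vee w)=x_1\vee(y_1\wedge w)=x_1\vee x=x_1$. Two intervals are \emph{projective} if they are connected by finitely many transpositions, up or down. By the last remark a projectivity restricts to a projectivity between any subinterval and its image. Let $\operatorname{con}(0,a)$ be the least lattice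 congruence that identifies $0$ and $a$.

\begin{lemma}[Dilworth]\label{lem:dilworth}
Let $M$ be a modular lattice with $0$, and let $s<t$ be identified by $\operatorname{con}(0,a)$. Then some interval $[s_1,t_1]$ with $s\le s_1<t_1\le t$ is projective to a subinterval of $[0,a]$.
\end{lemma}

\begin{proof}
Let $\mathcal Q$ be the set of intervals projective to subintervals of $[0,a]$. It is closed under subintervals. If $[d,e]\in\mathcal Q$, then the subinterval $[(d\vee z)\wedge e,e]$ transposes up to $[d\vee z,e\vee z]$, and $[d\wedge z,e\wedge z]$ transposes up to the subinterval $[d,d\vee(e\wedge z)]$; so both $[d\vee z,e\vee z]$ and $[d\wedge z,e\wedge z]$ are in $\mathcal Q$. Let $x\,\theta\,y$ mean that there is a finite chain from $x\wedge y$ to $x\vee y$, possibly without steps, all of whose steps are in $\mathcal Q$. The relation $\theta$ is reflexive and symmetric, and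
\begin{itemize}
\item $x\,\theta\,y$ if and only if $x\wedge y\ \theta\ x\vee y$;
\item $x\le y\le z$, $x\,\theta\,y$, $y\,\theta\,z$ imply $x\,\theta\,z$;
\item $x\le y$, $x\,\theta\,y$ imply $x\vee z\ \theta\ y\vee z$ and $x\wedge z\ \theta\ y\wedge z$.
\end{itemize}
By the Gr\"atzer--Schmidt criterion these three conditions characterize the congruences among the reflexive symmetric relations on a lattice. So $\theta$ is a congruence containing $(0,a)$, hence $s\,\theta\,t$, and some step of a chain from $s$ to $t$ is a proper one.
\end{proof}

\subsection{Independence and perspectivity}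

Elements $x_1,\dots,x_n$ of an MOL are \emph{independent} if $x_i\wedge\bigvee_{j\ne i}x_j=0$ for all $i$. Pairwise orthogonal elements are independent, as $\bigvee_{j\ne i}x_j\le x_i'$. For three elements we use two consequences of modularity. If $x,y,z$ are independent, then
\begin{equation}\label{eq:ind}
(x\vee y)\wedge(y\vee z)=y\vee\big(x\wedge(y\vee z)\big)=y .
\end{equation}
If $x\wedge y=0$ and $(x\vee y)\wedge z=0$, then $x,y,z$ are independent: $(x\vee y)\wedge(y\vee z)=y\vee((x\vee y)\wedge z)=y$ gives $x\wedge(y\vee z)\le x\wedge y=0$, and $x,y$ play symmetric roles.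

Elements $x,y$ are \emph{perspective}, $x\sim y$, if there is an \emph{axis} $w$ with $x\vee w=y\vee w$ and $x\wedge w=y\wedge w=0$. For subspaces of a finite-dimensional space this forces equal dimension, since both are complements of $w$ in the same subspace. Two properties will be used repeatedly.
\begin{itemize}
\item[(P1)] \emph{Parts.} The map $z\mapsto\bar z=(z\vee w)\wedge y$ is an isomorphism $[0,x]\to[0,y]$, the composite of two transpositions, and $z\sim\bar z$ with the same axis, because $\bar z\vee w=(z\vee w)\wedge(y\vee w)=z\vee w$.
\item[(P2)] \emph{Small axes.} The element $w_0=w\wedge(x\vee y)$ is also an axis, with $x\vee w_0=y\vee w_0=x\vee y$. Indeed $x\vee w_0=(x\vee w)\wedge(x\vee y)=x\vee y$ because $x\vee w=y\vee w\ge x\vee y$, and the same holds for $y$. Hence $x$ and $y$ are perspective within $[0,u]$ for every $u\ge x\vee y$.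
\end{itemize}

\subsection{The lattices $\Gamma_{k,r}$}

Let $\mathcal M$ be the set of monomials in $X_1,\dots,X_r$ with the graded lexicographic order: monomials are compared first by total degree, then lexicographically for a fixed ordering of the variables. This order has type $\omega$, its least element is $1$, and $m<m'$ implies $mn<m'n$. We put $X_0=1$.

\begin{lemma}\label{lem:gamma}
The form \eqref{eq:form} is anisotropic. The algebra $\Gamma_{k,r}$ is an MOL of height $r+1$ whose lattice is simple. In particular $\Gamma_{k,r}$ is s.i., and $\Gamma_{k,2}$ is an orthocomplemented projective plane.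
\end{lemma}

\begin{proof}
Suppose $\sum_{i=0}^rX_iz_i^2=0$ with the $z_i$ not all zero; clearing denominators, we may assume that they are polynomials. If $z_i\ne0$ has leading term $cm$, then $X_iz_i^2$ has leading term $c^2X_im^2$, with $c^2\neq0$. Modulo $2$, the exponent vector of $X_im^2$ is that of $X_i$, so these leading monomials are different for different $i$. The largest of them does not cancel, a contradiction. So $\Gamma_{k,r}$ is an MOL of height $r+1$.

Let a lattice congruence $\theta$ identify $x<y$. Then $0\ne y\wedge x'\ \theta\ 0$, so some atom $a$ satisfies $a\,\theta\,0$. If $b=K_r\beta$ is an atom different from $a=K_r\alpha$, let $c=K_r(\alpha+\beta)$. Then $b=b\wedge(a\vee c)\ \theta\ b\wedge c=0$. All atoms are identified with $0$, hence so is their join $1$. A simple lattice is directly irreducible, since the kernel of the projection onto a factor of a nontrivial product is neither equality nor the total relation.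
\end{proof}

For $r=1$ we get an MOL of height $2$ with countably many atoms, so $\Gamma_{k,1}\cong\mathrm{MO}_\omega$ for every $k$. The characteristic becomes visible from $r=2$ on (Section~\ref{sec:minimal}).

\section{Orthogonal perspective elements}\label{sec:persp}

Coordinatization requires independent elements that are pairwise perspective. Subdirect irreducibility, through Lemma~\ref{lem:dilworth}, provides only long chains of perspectivities. We do not have transitivity of $\sim$ at our disposal, but two weak forms of it suffice: it holds for independent elements, and it holds after shrinking.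

\begin{lemma}\label{lem:trans}
Let $L$ be an MOL.
\begin{itemize}
\item[(i)] If $x,y,z$ are independent and $x\sim y\sim z$, then $x\sim z$.
\item[(ii)] If $a\sim c\sim b$ are nonzero, there are nonzero $\tilde a\le a$, $\tilde b\le b$ with $\tilde a\sim\tilde b$.
\item[(iii)] If $x_0\sim x_1\sim\dots\sim x_n$ are nonzero, there are nonzero $\tilde x_0\le x_0$, $\tilde x_n\le x_n$ with $\tilde x_0\sim\tilde x_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By (P2) take axes $s$ for $x\sim y$ and $t$ for $y\sim z$ with $x\vee s=y\vee s=x\vee y$ and $y\vee t=z\vee t=y\vee z$. We show that $w=(s\vee t)\wedge(x\vee z)$ is an axis for $x\sim z$. (If $x,y,z$ are spanned by basis vectors $\xi,\eta,\zeta$ and $s,t$ by $\xi-\eta$, $\eta-\zeta$, then $w$ is spanned by $\xi-\zeta$.) We have $x\vee s\vee t=x\vee y\vee t=x\vee y\vee z$ and $z\vee t\vee s=z\vee y\vee s=x\vee y\vee z$, so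
\[
x\vee w=(x\vee s\vee t)\wedge(x\vee z)=x\vee z,\qquad z\vee w=(z\vee s\vee t)\wedge(x\vee z)=x\vee z .
\]
By \eqref{eq:ind}, $t\wedge(x\vee y)=t\wedge(y\vee z)\wedge(x\vee y)=t\wedge y=0$, so $(s\vee t)\wedge(x\vee y)=s\vee(t\wedge(x\vee y))=s$ and $x\wedge w\le x\wedge s=0$. Exchanging $(x,s)$ with $(z,t)$ gives $z\wedge w\le z\wedge t=0$.

(ii) If $a\wedge b\ne0$, take $\tilde a=\tilde b=a\wedge b$ with axis $0$. If $a\wedge c\ne0$, take $\tilde a=a\wedge c$ and for $\tilde b$ its image under $c\sim b$, by (P1). If $b\wedge c\ne0$, take $\tilde b=b\wedge c$ and its image under $c\sim a$. Now let all three meets be $0$. If $(a\vee b)\wedge c=0$, then $a,b,c$ are independent and (i) gives $a\sim b$. Otherwise put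
\[
c_0=(a\vee b)\wedge c\ne0,\qquad a_0=(c_0\vee b)\wedge a,\qquad b_0=(c_0\vee a)\wedge b .
\]
By modularity $a_0\vee c_0=(c_0\vee b)\wedge(c_0\vee a)=b_0\vee c_0$, and $a_0\wedge c_0\le a\wedge c=0$, $b_0\wedge c_0\le b\wedge c=0$. So $a_0\sim b_0$ with axis $c_0$. Moreover $b\vee a_0=(c_0\vee b)\wedge(a\vee b)=c_0\vee b$, so $a_0=0$ would give $c_0\le b\wedge c=0$. Hence $a_0\ne0$, and $b_0\ne0$ because $[0,a_0]\cong[0,b_0]$.

(iii) For $n\le1$ there is nothing to prove. For $n\ge2$ choose by induction nonzero $y_1\le x_1$, $y_n\le x_n$ with $y_1\sim y_n$, let $y_0\le x_0$ be the image of $y_1$ under $x_1\sim x_0$, and apply (ii) to $y_0\sim y_1\sim y_n$.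
\end{proof}

\begin{lemma}\label{lem:link}
If $L$ is an s.i.\ MOL and $a,b\in L$ are nonzero, there are nonzero $x\le a$, $y\le b$ with $x\sim y$.
\end{lemma}

\begin{proof}
Let the monolith identify $s<t$. By Lemma~\ref{lem:cong}, $\operatorname{con}(0,a)$ and $\operatorname{con}(0,b)$ are congruences of the MOL $L$, so both contain the monolith. By Lemma~\ref{lem:dilworth} a proper interval $[s_1,t_1]\subseteq[s,t]$ is projective to a subinterval of $[0,a]$. By convexity $\operatorname{con}(0,b)$ identifies $s_1<t_1$, so a proper interval $[s_2,t_2]\subseteq[s_1,t_1]$ is projective to a subinterval of $[0,b]$. Restricting the first projectivity to $[s_2,t_2]$, we obtain proper subintervals of $[0,a]$ and $[0,b]$ that are projective.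

The orthocomplement converts intervals into elements: attach to a proper interval $[x,y]$ the element $y\wedge x'\ne0$. If $[x,y]$ transposes up to $[w,v]$, the attached elements are perspective with axis $w$. Indeed, by \eqref{eq:om} and $x\le w$,
\[
(y\wedge x')\vee w=(y\wedge x')\vee x\vee w=y\vee w=v=(v\wedge w')\vee w,
\]
while $(y\wedge x')\wedge w=x\wedge x'=0$ and $(v\wedge w')\wedge w=0$. So a chain of perspectivities between nonzero elements leads from an element below $a$ to an element below $b$, and Lemma~\ref{lem:trans}(iii) applies.
\end{proof}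

Subdirect irreducibility cannot be dropped. In a Boolean algebra a complement in an interval is unique, so $x\sim y$ means $x=y$, and disjoint elements have no nonzero perspective parts. For the same reason Theorem~\ref{thm:unbounded} measures the heights of s.i.\ members only: $[\mathrm{MO}_0]$ contains the algebras $\mathrm{MO}_0^{\,n}$ of height $n$, but all its members are distributive, and no $\Gamma_{k,r}$ is.

\begin{proposition}\label{prop:frame}
Let $L$ be an s.i.\ MOL and let $a_1,\dots,a_N$ be nonzero and pairwise orthogonal. Then there are nonzero, pairwise perspective elements $d_i\le a_i$. Such $a_i$ exist whenever $L$ has height at least $N$.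
\end{proposition}

\begin{proof}
Given a chain $0=c_0<c_1<\dots<c_N$, let $a_i=c_i\wedge c_{i-1}'\ne0$; for $i<j$ we have $a_i\le c_{j-1}\le a_j'$. For the first claim start with $d_1=a_1$, and suppose that nonzero pairwise perspective $d_i\le a_i$ $(i\le j)$ are found. By Lemma~\ref{lem:link} choose nonzero $x_1\le d_1$, $x_{j+1}\le a_{j+1}$ with $x_1\sim x_{j+1}$, and for $2\le i\le j$ let $x_i\le d_i$ be the image of $x_1$ under $d_1\sim d_i$. The elements $x_1,\dots,x_{j+1}$ are nonzero, pairwise orthogonal and perspective to $x_1$; by Lemma~\ref{lem:trans}(i) they are pairwise perspective.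
\end{proof}

This is enough to reduce the conjecture to Theorem~\ref{thm:unbounded}.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:unbounded}]
We first show that $V$ has an s.i.\ member of height at least $3$. Otherwise $V$ is generated by a nonempty class of algebras $\mathrm{MO}_\kappa$. For $\lambda\le\kappa$, $\mathrm{MO}_\lambda$ is a subalgebra of $\mathrm{MO}_\kappa$. If the cardinals that occur have a finite bound, then $V=[\mathrm{MO}_n]$ for the largest one, $n$. If not, $V$ contains $\mathrm{MO}_n$ for all $n<\omega$. An identity that fails in some $\mathrm{MO}_\kappa$ fails in a finitely generated subalgebra, which is an $\mathrm{MO}_n$ with $n<\omega$. So $V$ and $\mathrm{MO}_\omega$ both satisfy exactly the identities common to all $\mathrm{MO}_n$, and $V=[\mathrm{MO}_\omega]$. Both cases are excluded.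

\emph{Case 1: $V$ has an s.i.\ member $L$ of finite height at least $3$.} By Proposition~\ref{prop:frame} there are three nonzero orthogonal elements; choose atoms $a_1,a_2,a_3$ below them. By the same proposition applied to these atoms, they are pairwise perspective. Let $u=a_1\vee a_2\vee a_3$. The MOL $[0,u]$ lies in $V$ by Lemma~\ref{lem:interval}. The chain $0<a_1<a_1\vee a_2<u$ is maximal, since its steps are transposes of the intervals $[0,a_i]$, and in a modular lattice a finite maximal chain has the greatest possible length; so $[0,u]$ has height $3$. Suppose that the lattice $[0,u]$ is a product $M_1\times M_2$ of nontrivial lattices. Each atom has the form $(\alpha,0)$ or $(0,\beta)$. If $a_i=(\alpha,0)$ and $a_j=(0,\beta)$, take by (P2) an axis $w=(w_1,w_2)\le u$ for $a_i\sim a_j$. The second components of $a_i\vee w=a_j\vee w$ give $w_2=\beta\vee w_2$, so $a_j\le w$, contradicting $a_j\wedge w=0$. Hence all $a_i$ have a zero in the same component, and so does their join $u=(1,1)$, which is impossible. Thus $[0,u]$ is an orthocomplemented projective plane in $V$.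

\emph{Case 2: $V$ has no such member.} Then $V$ has an s.i.\ member of infinite height, condition (a) of Theorem~\ref{thm:unbounded} holds, and $\Gamma_{k,2}\in V$ for some prime field $k$.
\end{proof}

\section{$*$-regular rings and hermitian forms}\label{sec:rings}

Rings have a unit. A ring $S$ is (von Neumann) \emph{regular} if for every $x$ there is $y$ with $xyx=x$; matrix rings $M_n(S)$ over a regular ring are regular. An \emph{involution} is an additive map $*$ with $(xy)^*=y^*x^*$ and $x^{**}=x$. It is \emph{proper} if $x^*x=0$ implies $x=0$; this is the ring-theoretic form of anisotropy. A \emph{$*$-regular ring} is a regular ring with a proper involution. An element is \emph{hermitian} if $x^*=x$, and a \emph{projection} is a hermitian idempotent.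

\subsection{The Moore--Penrose inverse and the lattice $L(S)$}

The element $y$ in $xyx=x$ is not unique. A proper involution selects a canonical one, and this makes the lattice operations on right ideals into operations of the ring.

\begin{lemma}\label{lem:mp}
In a $*$-regular ring $S$ every $x$ has a unique \emph{Moore--Penrose inverse} $x^+$: an element such that $xx^+x=x$, $x^+xx^+=x^+$, and $xx^+$, $x^+x$ are projections. Moreover $(x^*)^+=(x^+)^*$, $e^+=e$ for a projection $e$, and $u^+=u^{-1}$ for a unit $u$.
\end{lemma}

\begin{proof}
\emph{Existence.} Choose $y$ with $x^*xyx^*x=x^*x$ and let $z=xyx^*x-x$. Then $x^*z=0$ and $z\in xS$, so $z^*z=0$ and $z=0$. Put $e=xyx^*$. Then $ex=x$, hence $e^2=(ex)yx^*=e$, and $x^*=x^*e^*$ gives $e=ee^*$, which is hermitian. So $e$ is a projection with $eS=xS$. The same argument for $x^*$ gives a projection $g$ with $Sg=Sx$; in particular $xg=x$. Write $e=xw$, $g=vx$, and let $x^+=gwe$. Then $xx^+=xwe=e$. Next $x(gwx-g)=xwx-x=0$, and left multiplication by $v$ gives $gwx=g$, that is, $x^+x=gwex=g$. Finally $xx^+x=ex=x$ and $x^+xx^+=gx^+=x^+$.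

\emph{Uniqueness.} Let $y,z$ both qualify. Then $xy=(xz)(xy)$; applying $*$ gives $xy=(xy)(xz)=xz$. Also $yx=(yx)(zx)$, and applying $*$ gives $yx=(zx)(yx)=zx$. So $y=yxy=yxz=zxz=z$. The last three formulas follow by uniqueness.
\end{proof}

Every principal right ideal is $xS=eS$ with the projection $e=xx^+$. For projections, $eS\subseteq fS$ means $fe=e$, equivalently $ef=e$; we then write $e\le f$. In particular $eS=fS$ implies $e=ef=f$. Let $L(S)$ be the set of principal right ideals, identified with the set of projections. The map $e\mapsto e'=1-e$ is an order-reversing involution, since $ef=e$ gives $(1-e)(1-f)=1-f$. For $y=(1-e)f$ we have $eS+fS=eS+yS$ and $e\,yy^+=0=yy^+e$, so $e+yy^+$ is a projection generating $eS+fS$. Thus joins exist and are sums, meets exist by De Morgan, and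
\begin{equation}\label{eq:ops}
e'=1-e,\qquad e\vee f=e+yy^+\ \text{ with } y=(1-e)f,\qquad e\wedge f=(e'\vee f')' .
\end{equation}
The meet is the intersection, because each $x\in eS\cap fS$ generates a principal right ideal below both. So $L(S)$ is a sublattice of the modular lattice of all right ideals (von Neumann showed this for every regular ring), and it is an MOL. Since \eqref{eq:ops} involves only the ring operations, $*$ and ${}^+$, constructions on rings translate into constructions on MOLs.

\begin{lemma}\label{lem:transfer}
Let $S,S_1,S_i$ be $*$-regular rings.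
\begin{itemize}
\item[(a)] If $S_0\subseteq S$ is a unital subring closed under $*$ and ${}^+$, then $S_0$ is $*$-regular and $L(S_0)$ is a subalgebra of $L(S)$.
\item[(b)] A surjective unital $*$-homomorphism $\vartheta\colon S\to S_1$ induces a surjective homomorphism $L(S)\to L(S_1)$.
\item[(c)] An ultraproduct $\prod S_i/\mathcal U$ is $*$-regular, and $L(\prod S_i/\mathcal U)\cong\prod L(S_i)/\mathcal U$.
\item[(d)] For a projection $e\in S$ the corner $eSe$ is $*$-regular, and $L(eSe)\cong[0,e]$, which lies in $[L(S)]$.
\end{itemize}
\end{lemma}

\begin{proof}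
(a) follows from \eqref{eq:ops}. (b) By uniqueness $\vartheta(x^+)=\vartheta(x)^+$, so $\vartheta$ preserves \eqref{eq:ops}; a projection $\vartheta(x)$ of $S_1$ is the image of the projection $xx^+$. (c) $*$-regularity is a first-order property, and projections, ${}^+$ and the operations \eqref{eq:ops} are computed componentwise. (d) Let $x\in eSe$. Then $x^+x=x^*(x^+)^*\in eS$ and $xx^+=(x^+)^*x^*\in Se$, so $x^+=(x^+x)x^+(xx^+)\in eSe$. Hence $eSe$ is $*$-regular with unit $e$. Its projections are the projections $f\le e$ of $S$, with the same order. The complement $e-f=(1-f)e=e(1-f)$ lies below $e$ and $1-f$, and a projection $g$ below both satisfies $(1-f)eg=g$; so $e-f=f'\wedge e$. Now use Lemma~\ref{lem:interval}.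
\end{proof}

The converse passage, from lattices to rings, is the one deep result that we quote.

\begin{theorem}[von Neumann {\cite[Part II, Thm.~14.1 and Ch.~IV, Thms.~4.2--4.5]{vN}}]\label{thm:vN}
Let $M$ be a complemented modular lattice whose unit is the join of $n\ge4$ independent, pairwise perspective elements. Then $M$ is isomorphic to the lattice of principal right ideals of a regular ring $S$ with unit. Every orthocomplementation of $M$ is induced by an involution that makes $S$ $*$-regular, via $(xS)'=\{y:x^*y=0\}$. Thus an MOL with such a unit is isomorphic to $L(S)$ for a $*$-regular ring $S$.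
\end{theorem}

\subsection{Matrix rings with the adjoint of a form}

Let $T$ be a ring with involution $*$ and $J$ a finite nonempty index set. For a matrix $Z=(z_{ij})$ over $T$ let $Z^*=(z_{ji}^*)$. For an invertible $H=H^*\in M_J(T)$ the map
\[
\operatorname{ad}_H(Z)=H^{-1}Z^*H
\]
is an involution of $M_J(T)$, since $H^{-1}(H^{-1}Z^*H)^*H=Z$. It is the adjoint with respect to the form $h(u,v)=u^*Hv$ on columns: $h(Zu,v)=h(u,\operatorname{ad}_H(Z)v)$. We write $M_J(T;H)$ for $M_J(T)$ with this involution. Given a variety $V$, we call $H$ \emph{admissible} (over $T$, for $V$) if $M_J(T;H)$ is $*$-regular and $L(M_J(T;H))\in V$.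

\begin{lemma}\label{lem:forms}
\begin{itemize}
\item[(a)] If $H$ is admissible and $C\in M_J(T)$ is invertible, then $C^*HC$ is admissible.
\item[(b)] If the block diagonal matrix $H_1\oplus H_2$ is admissible, then so is $H_1$.
\item[(c)] Let $H_0,\dots,H_r\in M_F(T)$ be hermitian and invertible, let $Q=M_F(T;H_0)$ with involution $\sharp=\operatorname{ad}_{H_0}$, and let $\alpha_i=H_0^{-1}H_i$. Then $\alpha_0=1$, the $\alpha_i$ are hermitian units of $Q$, and with matrices read in blocks,
\[
M_{\{0,\dots,r\}\times F}(T;H_0\oplus\dots\oplus H_r)=M_{r+1}(Q;\operatorname{diag}(\alpha_0,\dots,\alpha_r)).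
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $Z=CYC^{-1}$, then $C^{-1}\operatorname{ad}_H(Z)C=C^{-1}H^{-1}(C^*)^{-1}Y^*C^*HC=\operatorname{ad}_{C^*HC}(Y)$. So $Z\mapsto C^{-1}ZC$ is an isomorphism of rings with involution. (b) The matrix $I\oplus0$ is a projection of the larger ring, and the corner at it is the ring for $H_1$; use Lemma~\ref{lem:transfer}(d). (c) We have $\alpha_i^\sharp=H_0^{-1}(H_iH_0^{-1})H_0=\alpha_i$. For a block matrix $Z=(z_{ij})$ with $z_{ij}\in Q$, the $(i,j)$ block of its adjoint in the left-hand ring is $H_i^{-1}z_{ji}^*H_j=\alpha_i^{-1}H_0^{-1}z_{ji}^*H_0\alpha_j=\alpha_i^{-1}z_{ji}^\sharp\alpha_j$, which is the $(i,j)$ entry of its adjoint in the right-hand ring.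
\end{proof}

\begin{lemma}\label{lem:gammaring}
Let $K=K_r$ carry the identity involution, and let $\Psi_K=\operatorname{diag}(1,X_1,\dots,X_r)$. Then $M_{r+1}(K;\Psi_K)$ is $*$-regular and $L(M_{r+1}(K;\Psi_K))\cong\Gamma_{k,r}$.
\end{lemma}

\begin{proof}
If $\Psi_K^{-1}Z^t\Psi_KZ=0$, the diagonal of $Z^t\Psi_KZ=0$ says that $\langle z,z\rangle=0$ for every column $z$ of $Z$, so $Z=0$ by Lemma~\ref{lem:gamma}. Sending the right ideal generated by a matrix to its column space is the usual isomorphism onto the lattice of subspaces of $K^{r+1}$. For a projection $e$ we have $e^t\Psi_K=\Psi_Ke$, so $\langle eu,(1-e)v\rangle=u^t\Psi_Ke(1-e)v=0$. The column space of $1-e$ is thus contained in $(eK^{r+1})^\perp$, and the dimensions agree.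
\end{proof}

In these terms, the implication (a)$\Rightarrow$(b) of Theorem~\ref{thm:unbounded} asks us to show that $\Psi_K$ is admissible over $K_r$ for all $r$.

\section{One coordinate ring and infinitely many diagonal entries}\label{sec:coord}

In Sections~\ref{sec:coord}--\ref{sec:local}, $V$ is a variety of MOLs that satisfies condition (a) of Theorem~\ref{thm:unbounded}, and ``admissible'' refers to $V$. For each $N$ we can coordinatize below $N$ orthogonal perspective elements. Orthogonality makes the form diagonal. The ring depends on $N$ and need not be an algebra over a field; a central corner and an ultraproduct repair both defects.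

\begin{proposition}\label{prop:coord}
There are a prime field $k$, a nonzero $k$-algebra $T$ with a $k$-linear involution $*$, and hermitian units $\tau_1,\tau_2,\dots\in T$ such that for every finite nonempty $J\subseteq\{1,2,\dots\}$ the matrix $\Phi_J=\operatorname{diag}(\tau_j)_{j\in J}$ is admissible.
\end{proposition}

\begin{proof}
\emph{Step 1: $N$ diagonal entries.} Let $N\ge4$. By (a) and Proposition~\ref{prop:frame} some s.i.\ $L\in V$ has nonzero, orthogonal, pairwise perspective elements $d_1,\dots,d_N$. Let $u$ be their join. By (P2) they are pairwise perspective within $[0,u]$, so Lemma~\ref{lem:interval} and Theorem~\ref{thm:vN} give $[0,u]\cong L(S)\in V$ with $S$ $*$-regular. Let $d_i$ correspond to the projection $\varepsilon_i$. Then $\varepsilon_i\varepsilon_j=0$ for $i\neq j$, and $\sum\varepsilon_i$ is a projection generating $\sum\varepsilon_iS=S$, so it is $1$. Perspective right ideals are isomorphic as modules, both being isomorphic to their sum with the axis modulo the axis. An isomorphism $\varepsilon_1S\to\varepsilon_jS$ and its inverse are left multiplications by the images $a_j\in\varepsilon_jS\varepsilon_1$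 of $\varepsilon_1$ and $b_j\in\varepsilon_1S\varepsilon_j$ of $\varepsilon_j$, and
\[
b_ja_j=\varepsilon_1,\qquad a_jb_j=\varepsilon_j .
\]
Let $T_N=\varepsilon_1S\varepsilon_1$, a nonzero $*$-regular ring. The map $(z_{ij})\mapsto\sum a_iz_{ij}b_j$ is a ring isomorphism $M_N(T_N)\to S$: it is multiplicative because $b_ja_l=0$ for $j\ne l$, and $s\mapsto(b_isa_j)$ is its inverse. The isomorphisms $a_j$ need not be isometric, and the defect is measured by the hermitian element $\tau_j=a_j^*a_j\in T_N$. We have $\tau_j\,b_jb_j^*=a_j^*\varepsilon_jb_j^*=(b_ja_j)^*=\varepsilon_1$, and applying $*$ gives $b_jb_j^*\,\tau_j=\varepsilon_1$. So $\tau_j$ is a unit of $T_N$, and $\tau_j^{-1}a_j^*=b_j(a_jb_j)^*=b_j$. Thus $a_j^*=\tau_jb_j$ and $b_j^*=a_j\tau_j^{-1}$, whence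
\[
(a_izb_j)^*=b_j^*z^*a_i^*=a_j\,(\tau_j^{-1}z^*\tau_i)\,b_i\qquad(z\in T_N).
\]
This says that $S\cong M_N(T_N;\Phi)$ with $\Phi=\operatorname{diag}(\tau_1,\dots,\tau_N)$, so $\Phi$ is admissible over $T_N$.

\emph{Step 2: a prime field for each $N$.} If every prime is invertible in $T_N$, then $T_N$ is a $\mathbb Q$-algebra. Otherwise let $p$ be a prime that is not invertible. As $p=p\cdot1$ is central, the projection $h=pp^+=p^+p$ satisfies $hT_N=pT_N=T_Np=T_Nh$. Hence $ht=hth=th$ for all $t$, so $h$ is central, and $h\ne1$ because $p$ is not invertible. Replace $T_N$ by $(1-h)T_N\ne0$, in which $p(1-h)=0$, and $\tau_j$ by $(1-h)\tau_j$. This replaces $M_N(T_N;\Phi)$ by its corner at the central projection $(1-h)I$, so the new $\Phi$ is admissible by Lemma~\ref{lem:transfer}(d). Now each $T_N$ is a nonzero algebra over $\mathbb Q$ or over some $\mathbb F_q$. A given prime $p$ fails to be invertible in $T_N$ only if $T_N$ is an $\mathbb F_p$-algebra.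

\emph{Step 3: all $N$ at once.} Let $\mathcal U$ be a nonprincipal ultrafilter on $\{4,5,\dots\}$, let $T=\prod T_N/\mathcal U\ne0$, and let $\tau_j\in T$ be the class of the elements $\tau_j\in T_N$, which are defined for $N\ge j$. If some prime $p$ is not invertible in $\mathcal U$-almost all $T_N$, then $\mathcal U$-almost all $T_N$ are $\mathbb F_p$-algebras, and so is $T$. Otherwise all primes are invertible in $T$, and $T$ is a $\mathbb Q$-algebra. The involution is additive, hence linear over the prime field $k$. For finite $J$ and $N\ge\max J$ the matrix $\Phi_J$ over $T_N$ is admissible by Lemma~\ref{lem:forms}(b), and $M_J(T;\Phi_J)$ is the ultraproduct of the rings $M_J(T_N;\Phi_J)$. Lemma~\ref{lem:transfer}(c) completes the proof.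
\end{proof}

The field $k$ is now fixed, before any choice of $r$. Unbounded height has been used, and it is used only here, to obtain infinitely many $\tau_j$ over the same ring.

\section{A moment functional with values in $T$}\label{sec:moment}

Fix $k$, $T$, $(\tau_j)$ as in Proposition~\ref{prop:coord} and $r\ge1$. Let $A=k[X_1,\dots,X_r]$ and $K=K_r$.

\subsection{Why moments}

We know nothing about $T$ except its characteristic, and nothing about the relations among the $\tau_j$; they may all equal $1$. So we cannot simply map $\tau_1,\dots,\tau_{r+1}$ to $1,X_1,\dots,X_r$. What we can do is change the ring. By Lemma~\ref{lem:forms}, if $H_0\oplus\dots\oplus H_r=C^*\Phi_JC$, then $\operatorname{diag}(1,\alpha_1,\dots,\alpha_r)$ with $\alpha_i=H_0^{-1}H_i$ is admissible over a matrix ring over $T$. We would like $\alpha_i$ to be multiplication by $X_i$ on a free $T$-module with the monomials as a basis. For the forms $h_i$ with Gram matrices $H_i$ this means $h_i(m',m'')=h_0(m',X_im'')$. Since $h_i$ and $h_0$ are hermitian,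
\[
h_0(m',X_im'')=h_i(m'',m')^*=h_0(m'',X_im')^*=h_0(X_im',m''),
\]
so $h_0(m',m'')$ depends only on the product $m'm''$. We are forced to take $h_i(m',m'')=\ell(X_im'm'')$ for a function $\ell$ on monomials with hermitian values: a moment functional. The task is to choose $\ell$ so that all these Gram matrices are congruent to diagonal matrices with prescribed entries among the $\tau_j$.

\begin{example}\label{ex:r1}
Let $r=1$, $X=X_1$, $s_n=\ell(X^n)$. The Gram matrices are the Hankel matrices $(s_{a+b})$ and $(s_{a+b+1})$. Prescribe hermitian units $\gamma_0,\gamma_1,\dots$ as diagonal entries for the first family and $\delta_0,\delta_1,\dots$ for the second. The $1\times1$ matrices ask for $s_0=\gamma_0$ and $s_1=\delta_0$. Completing the square,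
\[
\begin{pmatrix}s_0&s_1\\ s_1&s_2\end{pmatrix}=
\begin{pmatrix}1&0\\ s_1s_0^{-1}&1\end{pmatrix}
\begin{pmatrix}s_0&0\\ 0&s_2-s_1s_0^{-1}s_1\end{pmatrix}
\begin{pmatrix}1&s_0^{-1}s_1\\ 0&1\end{pmatrix},
\]
so we put $s_2=s_1s_0^{-1}s_1+\gamma_1$, and, shifting indices by one, $s_3=s_2s_1^{-1}s_2+\delta_1$. Each even moment is the last entry of exactly one matrix of the first family, each odd moment of exactly one matrix of the second. The demands never compete.

Take $T=\mathbb Q$ with the identity involution and all $\tau_j=1$, which is a valid choice when $V$ contains the subspace lattices of all $\mathbb Q^N$ with the dot product. Then $s_0,\dots,s_3=1,1,2,5$, and on the basis $1,X$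
\[
H_0=\begin{pmatrix}1&1\\1&2\end{pmatrix},\quad
H_1=\begin{pmatrix}1&2\\2&5\end{pmatrix},\quad
\alpha=H_0^{-1}H_1=\begin{pmatrix}2&-1\\-1&1\end{pmatrix}\begin{pmatrix}1&2\\2&5\end{pmatrix}=\begin{pmatrix}0&-1\\1&3\end{pmatrix}.
\]
So $\alpha$ sends $1$ to $X$, as desired, and $X$ to $3X-1$ in place of $X^2$, for which there is no room. The truncation error sits in the last column; an ultraproduct will push it out of sight.
\end{example}

The absence of competition is the parity property that made \eqref{eq:form} anisotropic: the monomials $X_im^2$ are different for different pairs $(i,m)$. For the form $\langle1,X^2\rangle$, which is isotropic in characteristic $2$, the moment $s_2$ would be the last entry both of $(s_{a+b})_{a,b\le1}$ and of $(s_{a+b+2})_{a,b\le0}$.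

\subsection{Construction of the functional}

Fix an injection $\nu\colon\{0,\dots,r\}\times\mathcal M\to\{1,2,\dots\}$ and put $\gamma_{i,m}=\tau_{\nu(i,m)}$. For a function $\ell$ on $\mathcal M$ and a finite initial segment $F$ of $\mathcal M$ let
\[
H_i^F=\big(\ell(X_im'm'')\big)_{m',m''\in F},\qquad D_i^F=\operatorname{diag}(\gamma_{i,m})_{m\in F}\qquad(0\le i\le r).
\]

\begin{lemma}\label{lem:moment}
There is a function $\ell$ from $\mathcal M$ to the hermitian elements of $T$ such that for all $i$ and all finite nonempty initial segments $F$ we have $H_i^F=C^*D_i^FC$ for some upper unitriangular matrix $C=C_i^F$ over $T$.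
\end{lemma}

\begin{proof}
We define $\ell(\mu)$ by recursion along the order of $\mathcal M$ and prove the claim for the pair $(i,F)$ at stage $\mu=X_im^2$, where $m=\max F$. If $\mu$ has at least two odd exponents, no condition is due at stage $\mu$, and we put $\ell(\mu)=0$. Otherwise $\mu=X_im^2$ for a unique pair $(i,m)$. Let $F_0=\{m':m'<m\}$ and $F=F_0\cup\{m\}$. The matrix $G=H_i^{F_0}$ and the column $g=(\ell(X_im'm))_{m'\in F_0}$ involve only values of $\ell$ at monomials smaller than $\mu$, because the order is compatible with multiplication. If $m=1$, then $F_0$ is empty and we put $\ell(\mu)=\gamma_{i,1}$. If $m\ne1$, then $X_i(\max F_0)^2<\mu$, so by induction $G=C^*DC$ with $D=D_i^{F_0}$ and $C$ upper unitriangular; in particular $G$ is hermitian and invertible. Put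
\[
\ell(\mu)=g^*G^{-1}g+\gamma_{i,m},
\]
which is hermitian. With $c=D^{-1}(C^*)^{-1}g$ we have $C^*Dc=g$ and $c^*Dc=g^*C^{-1}D^{-1}(C^*)^{-1}g=g^*G^{-1}g$, so
\[
\begin{pmatrix}C&c\\0&1\end{pmatrix}^{\!*}
\begin{pmatrix}D&0\\0&\gamma_{i,m}\end{pmatrix}
\begin{pmatrix}C&c\\0&1\end{pmatrix}
=\begin{pmatrix}G&g\\ g^*&\ell(\mu)\end{pmatrix}.
\]
The right-hand side is $H_i^F$: the last row of $H_i^F$ begins with the entries $\ell(X_imm')$, which form $g^*$ because the values of $\ell$ are hermitian.
\end{proof}

\subsection{Multiplication operators}

Let $F$ be a finite nonempty initial segment, $Q_F=M_F(T;H_0^F)$ with involution $\sharp$, $\alpha_i^F=(H_0^F)^{-1}H_i^F$, and $\Psi_F=\operatorname{diag}(1,\alpha_1^F,\dots,\alpha_r^F)$. Since $\nu$ is injective, $D_0^F\oplus\dots\oplus D_r^F$ is the matrix $\Phi_J$ for the set $J=\nu(\{0,\dots,r\}\times F)$, so it is admissible. With $C=C_0^F\oplus\dots\oplus C_r^F$ we have $C^*\Phi_JC=H_0^F\oplus\dots\oplus H_r^F$. By Lemma~\ref{lem:forms}, parts (a) and (c), $\Psi_F$ is admissible over $Q_F$, and by (b) $Q_F$ is $*$-regular.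

Let $v_m\in T^F$ $(m\in F)$ be the standard basis columns. If $m$ and $X_im$ lie in $F$, then $H_i^Fv_m=(\ell(X_im'm))_{m'\in F}=H_0^Fv_{X_im}$, that is,
\begin{equation}\label{eq:shift}
\alpha_i^Fv_m=v_{X_im}.
\end{equation}
Let $F_n$ consist of the first $n$ monomials, let $\mathcal U$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$, and put
\[
Q=\prod Q_{F_n}/\mathcal U,\qquad W=\prod T^{F_n}/\mathcal U,\qquad \alpha_i=[\alpha_i^{F_n}],\qquad \Psi=\operatorname{diag}(1,\alpha_1,\dots,\alpha_r).
\]
Then $W$ is a left module over the $k$-algebra $Q$. Each $m\in\mathcal M$ lies in all but finitely many $F_n$ and so defines $v_m\in W$. For $f=\sum c_mm\in A$ put $v_f=\sum c_mv_m$.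

\begin{proposition}\label{prop:Q}
The $k$-algebra $Q$ is $*$-regular with $k$-linear involution $\sharp$, the $\alpha_i$ are hermitian units of $Q$, the ring $R=M_{r+1}(Q;\Psi)$ is $*$-regular, and $L(R)\in V$. The map $A\to W$, $f\mapsto v_f$, is $k$-linear and injective, and
\begin{equation}\label{eq:mult}
\alpha_iv_f=v_{X_if}\qquad(f\in A,\ 1\le i\le r).
\end{equation}
\end{proposition}

\begin{proof}
The ring $R$ is the ultraproduct of the rings $M_{r+1}(Q_{F_n};\Psi_{F_n})$, so the first sentence follows from Lemma~\ref{lem:transfer}(c). For large $n$ the component of $v_f$ is the column with entries $c_m1_T$, and $c_m1_T\ne0$ for $c_m\ne0$ because $T$ is a nonzero $k$-algebra. Equation~\eqref{eq:mult} holds in the $n$th component as soon as $F_n$ contains the monomials of $f$ and of $X_if$, by \eqref{eq:shift}.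
\end{proof}

\section{The local homomorphism}\label{sec:local}

Equation~\eqref{eq:mult} controls the $\alpha_i$ on the vectors $v_f$ only. Nothing in the construction makes them commute in $Q$, or makes a nonzero polynomial expression in them invertible.

\begin{example}\label{ex:noncomm}
Let $r=2$, $T=\mathbb Q$, all $\tau_j=1$, with variables $X<Y$ and $F=\{1,X\}$. The recursion gives the matrices $H_0,H_1$ and $\alpha_1^F=\alpha$ of Example~\ref{ex:r1}, and $\ell(Y)=1$, $\ell(XY)=0$, $\ell(X^2Y)=0+1=1$. So $H_2^F=I$ and $\alpha_2^F=H_0^{-1}$. The first column of $\alpha_1^F\alpha_2^F$ is $(1,-1)^t$, and that of $\alpha_2^F\alpha_1^F$ is $(-1,1)^t$.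
\end{example}

We therefore do not look for a copy of $K$ inside $Q$. We look for a subring of $Q$ that maps onto $K$ by recording the action on the $v_f$. To carry a subalgebra of the lattice, the subring must be closed under $\sharp$ and ${}^+$. The case without variables shows what condition to impose.

\begin{example}\label{ex:r0}
Let $M_2(\mathbb Q)$, with the transpose as involution, act on columns, and let $v=(1,0)^t$. The matrices $g$ with $gv\in\mathbb Qv$ form a subring that maps onto $\mathbb Q$ by the eigenvalue. It is not closed under ${}^+$: the matrix unit $E_{12}$ annihilates $v$, but $E_{12}^+=E_{21}$ moves $v$ to $(0,1)^t$. Now require $gv=g^tv=\rho v$. If $\rho\ne0$, the identity $g^+gg^t=(gg^+g)^t=g^t$ gives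
\[
g^+v=\rho^{-2}g^+gg^tv=\rho^{-2}g^tv=\rho^{-1}v ,
\]
and if $\rho=0$, then $g^+v=g^+(g^+)^tg^tv=0$. The point is that $g^+g$ is the identity on the range of the adjoint of $g$, so the adjoint must be controlled too.
\end{example}

With variables, the eigenvalue becomes a rational function $\rho$. Multiplication by $\rho$ maps only a suitable nonzero ideal of $A$ into $A$, so we test elements on such an ideal only. Call $(\rho,q)$ with $\rho\in K$ and $0\ne q\in A$ a \emph{witness} for $g\in Q$ if for all $f\in qA$
\begin{equation}\label{eq:witness}
\rho f\in A,\qquad gv_f=v_{\rho f},\qquad g^\sharp v_f=v_{\rho f}.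
\end{equation}
Let $Q_0$ be the set of elements of $Q$ that have a witness. If $(\rho_1,q_1)$ and $(\rho_2,q_2)$ are witnesses for $g$, then $f=q_1q_2\ne0$ satisfies $v_{\rho_1f}=gv_f=v_{\rho_2f}$, so $\rho_1=\rho_2$ by injectivity of $f\mapsto v_f$. We write $\pi(g)$ for this $\rho$.

\begin{proposition}\label{prop:local}
The set $Q_0$ is a unital subring of $Q$ closed under $\sharp$ and ${}^+$, it contains all $\alpha_i$ and $\alpha_i^{-1}$, and $\pi\colon Q_0\to K$ is a surjective ring homomorphism with $\pi(g^\sharp)=\pi(g)$ and $\pi(\alpha_i)=X_i$.
\end{proposition}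

\begin{proof}
A scalar $c\in k$ has the witness $(c,1)$; here we use $c^\sharp=c$, which holds because $\sharp$ is $k$-linear. By \eqref{eq:mult} and $\alpha_i^\sharp=\alpha_i$, the element $\alpha_i$ has the witness $(X_i,1)$. Condition \eqref{eq:witness} is symmetric in $g$ and $g^\sharp$, so a witness for $g$ is a witness for $g^\sharp$.

Let $(\rho_j,q_j)$ be a witness for $g_j$, with $\rho_j=a_j/b_j$, $a_j,b_j\in A$ $(j=1,2)$. Then $(\rho_1+\rho_2,q_1q_2)$ is a witness for $g_1+g_2$ by linearity of $f\mapsto v_f$. We claim that $(\rho_1\rho_2,\,q_1q_2b_1b_2)$ is a witness for $g_1g_2$. Let $f=q_1q_2b_1b_2h$. Then $f\in q_2A$ and $\rho_2f=q_1q_2b_1a_2h\in q_1A$, so $\rho_1\rho_2f\in A$ and $g_1g_2v_f=g_1v_{\rho_2f}=v_{\rho_1\rho_2f}$. Also $f\in q_1A$ and $\rho_1f=q_1q_2a_1b_2h\in q_2A$, so $(g_1g_2)^\sharp v_f=g_2^\sharp g_1^\sharp v_f=g_2^\sharp v_{\rho_1f}=v_{\rho_1\rho_2f}$. Thus $Q_0$ is a subring and $\pi$ is a ring homomorphism.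

Let $(\rho,q)$ be a witness for $g$. We find $\rho_1,q_1$, depending only on $(\rho,q)$, such that $\rho_1f\in A$ and $g^+v_f=v_{\rho_1f}$ for $f\in q_1A$. Applied to $g^\sharp$, which has the same witness, this gives the same formula for $(g^\sharp)^+=(g^+)^\sharp$, so that $(\rho_1,q_1)$ is a witness for $g^+$.

If $\rho=0$, take $(\rho_1,q_1)=(0,q)$: for $f\in qA$,
\[
g^+v_f=g^+(gg^+)^\sharp v_f=g^+(g^+)^\sharp g^\sharp v_f=0 .
\]
If $\rho=a/b\ne0$, take $(\rho_1,q_1)=(\rho^{-1},qa^2)$. For $f=qa^2h$ put $f_1=\rho^{-1}f=qabh$ and $f_2=\rho^{-2}f=qb^2h$, both in $qA$. By \eqref{eq:witness}, $gv_{f_1}=v_f$ and $g^\sharp v_{f_2}=v_{f_1}$. Since $g^+gg^\sharp=(g^+g)^\sharp g^\sharp=(gg^+g)^\sharp=g^\sharp$,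
\[
g^+v_f=g^+gv_{f_1}=g^+gg^\sharp v_{f_2}=g^\sharp v_{f_2}=v_{f_1}=v_{\rho^{-1}f}.
\]
So $Q_0$ is closed under ${}^+$, and $\pi(g^+)=\pi(g)^{-1}$ if $\pi(g)\ne0$. In particular $\alpha_i^{-1}=\alpha_i^+\in Q_0$. The image of $\pi$ is a subring that contains $A$ and the inverses of its nonzero elements, so it is $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
(b)$\Rightarrow$(a): $\Gamma_{k,r}$ is s.i.\ of height $r+1$ by Lemma~\ref{lem:gamma}.

(a)$\Rightarrow$(b): Let $k$ be as in Proposition~\ref{prop:coord}, let $r\ge1$, and let $R_0=M_{r+1}(Q_0)\subseteq R$. The ring $Q_0$ is regular because it is closed under ${}^+$, so $R_0$ is regular. The $(i,j)$ entry of $\operatorname{ad}_\Psi(Z)$ is $\alpha_i^{-1}z_{ji}^\sharp\alpha_j$ (with $\alpha_0=1$), so $R_0$ is closed under the involution of $R$, which is proper. Hence $R_0$ is $*$-regular, and by uniqueness its Moore--Penrose inverses are those of $R$. By Lemma~\ref{lem:transfer}(a) and Proposition~\ref{prop:Q}, $L(R_0)\in V$. Applying $\pi$ to entries gives a surjective ring homomorphism $R_0\to M_{r+1}(K)$, and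
\[
\pi(\alpha_i^{-1}z_{ji}^\sharp\alpha_j)=X_i^{-1}\pi(z_{ji})X_j
\]
shows that it carries $\operatorname{ad}_\Psi$ to $\operatorname{ad}_{\Psi_K}$. By Lemma~\ref{lem:gammaring} the target $M_{r+1}(K;\Psi_K)$ is $*$-regular with lattice $\Gamma_{k,r}$, and Lemma~\ref{lem:transfer}(b) gives $\Gamma_{k,r}\in V$. As $k$ does not depend on $r$, we get $V\supseteq U_k\ni\Gamma_{k,2}$.
\end{proof}

With the reduction in Section~\ref{sec:persp}, this completes the proof of Theorem~\ref{thm:main}: Bruns' conjecture holds.

\section{The characteristic and minimality}\label{sec:minimal}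

To separate the varieties $U_k$ we need to read the characteristic from the lattice. In $K^3$ let $a_1,a_2,a_3$ be the coordinate axes and let $c_{13},c_{23}$ be spanned by $(1,0,1)$ and $(0,1,-1)$. If $y$ is spanned by $(1,n,0)$, then $(y\vee a_3)\wedge(c_{13}\vee a_2)$ is spanned by $(1,n,1)$; its join with $c_{23}$ meets $a_1\vee a_2$ in the span of $(1,n+1,0)$. So a lattice polynomial adds $1$, and its $p$th iterate returns $a_1$ to itself exactly in characteristic $p$. The difficulty is that J\'onsson's lemma gives us this configuration only in a homomorphic image. Its preimages are graphs of maps that are only partially defined. The next lemma shows that the computation survives this.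

Let $B_1,B_2,B_3$ be submodules of a module whose sum is direct. For a homomorphism $\xi$ from a submodule $\operatorname{dom}\xi\subseteq B_i$ to $B_j$ $(i\ne j)$ let $G(\xi)=\{s+\xi(s):s\in\operatorname{dom}\xi\}$. A submodule $Y\subseteq B_i\oplus B_j$ with $Y\cap B_j=0$ is $G(\xi)$ for some such $\xi$, since the projection of $Y$ to $B_i$ is injective; if also $Y\cap B_i=0$, then $\xi$ is injective.

\begin{lemma}\label{lem:add}
Let $C_{13}=G(\varphi)$ and $C_{23}=G(-\psi)$ for injective homomorphisms $\varphi,\psi$ into $B_3$ with $\operatorname{dom}\varphi\subseteq B_1$, $\operatorname{dom}\psi\subseteq B_2$. Let $\chi=\psi^{-1}\varphi$, an injective homomorphism into $B_2$ with domain $\{s\in\operatorname{dom}\varphi:\varphi(s)\in\psi(\operatorname{dom}\psi)\}$, and let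
\[
\sigma(Y)=\Big(\big((Y+B_3)\cap(C_{13}+B_2)\big)+C_{23}\Big)\cap(B_1+B_2).
\]
Then $\sigma^n(B_1)=\{s+n\chi(s):s\in\operatorname{dom}\chi\}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $Y=G(\xi)$ with $\operatorname{dom}\xi\subseteq B_1$ and $\xi$ into $B_2$. Elements of $Y+B_3$ have components $(s,\xi(s),\cdot)$, and elements of $C_{13}+B_2$ have components $(s,\cdot,\varphi(s))$. So the intersection consists of the elements $s+\xi(s)+\varphi(s)$ with $s\in\operatorname{dom}\xi\cap\operatorname{dom}\varphi$. Adding $t-\psi(t)$ gives components $(s,\xi(s)+t,\varphi(s)-\psi(t))$, and the third vanishes exactly when $s\in\operatorname{dom}\chi$ and $t=\chi(s)$. Thus $\sigma(Y)=\{s+\xi(s)+\chi(s):s\in\operatorname{dom}\xi\cap\operatorname{dom}\chi\}$. Start with $\xi=0$ on $B_1$ and iterate.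
\end{proof}

\begin{proposition}\label{prop:char}
If $k\ne k'$ are prime fields, then $\Gamma_{k',2}\notin U_k$.
\end{proposition}

\begin{proof}
Let $K'=k'(X_1,X_2)$ and suppose $\Gamma_{k',2}\in U_k$. Since $\Gamma_{k',2}$ is s.i., J\'onsson's lemma gives a subalgebra $S$ of an ultraproduct of algebras $\Gamma_{k,r}$ and a surjective homomorphism $h\colon S\to\Gamma_{k',2}$. By Lemmas~\ref{lem:gammaring} and~\ref{lem:transfer}(c) the ultraproduct is $L(R)$ for a $*$-regular $k$-algebra $R$. Let $a_1,a_2,a_3,c_{13},c_{23}$ be the subspaces of $K'^3$ defined above. The $a_i$ are pairwise orthogonal because the form is diagonal.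

The orthocomplement lets us lift the relations ``meet equals $0$''. Choose preimages $b_1,x,y\in S$ of $a_1,a_2,a_3$ and put $b_2=x\wedge b_1'$, $b_3=y\wedge b_1'\wedge b_2'$. The $b_i$ are pairwise orthogonal, and $h(b_2)=a_2\wedge a_1'=a_2$, $h(b_3)=a_3\wedge a_1'\wedge a_2'=a_3$. Let $d$ be the meet of a preimage of $c_{13}$ with $b_1\vee b_3$, so that $h(d)=c_{13}$, and put
\[
d_{13}=d\wedge(d\wedge b_1)'\wedge(d\wedge b_3)' .
\]
Since $h(d\wedge b_i)=c_{13}\wedge a_i=0$ for $i=1,3$, we have $h(d_{13})=c_{13}$, and $d_{13}\wedge b_i\le(d\wedge b_i)\wedge(d\wedge b_i)'=0$. The same construction with the indices $2,3$ gives $d_{23}\le b_2\vee b_3$ with $h(d_{23})=c_{23}$ and $d_{23}\wedge b_2=d_{23}\wedge b_3=0$.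

Regard elements of $L(R)$ as right ideals, with sum and intersection as join and meet. The $b_i$ are independent, so their sum is direct, and $d_{13}=G(\varphi)$, $d_{23}=G(-\psi)$ with $\varphi,\psi$ injective. The operation $\sigma$ of Lemma~\ref{lem:add} is a lattice polynomial in $Y$ with parameters $b_1,b_2,b_3,d_{13},d_{23}\in S$. So $y_n=\sigma^n(b_1)$ lies in $S$ and equals $\{s+n\chi(s):s\in\operatorname{dom}\chi\}$. Its image $h(y_n)$ is computed by the same polynomial with parameters $a_1,a_2,a_3,c_{13},c_{23}$, for which $\varphi,\psi$ are defined on all of $a_1,a_2$ and $\chi(s,0,0)=(0,s,0)$. Hence $h(y_n)=\{(s,ns,0):s\in K'\}$.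

If $k=\mathbb F_p$, then $p=0$ in $R$, so $y_p\le b_1$ and $h(y_p)\le a_1$. This is false, since $p\ne0$ in $K'$. If $k=\mathbb Q$, then $k'=\mathbb F_p$ for some $p$, and $p$ is invertible in $R$. An element $s+p\chi(s)$ lies in $b_1$ only if $\chi(s)=0$, that is $s=0$; so $y_p\wedge b_1=0$ and $h(y_p)\wedge a_1=0$. This is false, since $p=0$ in $K'$ gives $h(y_p)=a_1\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minimal}]
Let $\mathcal C$ be the class of varieties of MOLs with unbounded heights of s.i.\ members. By Theorem~\ref{thm:unbounded} each $U_k$ belongs to $\mathcal C$, and every member of $\mathcal C$ contains some $U_k$. By Proposition~\ref{prop:char}, $U_{k'}\not\subseteq U_k$ for $k\ne k'$, so the $U_k$ are pairwise incomparable. If $V\in\mathcal C$ and $V\subseteq U_k$, then $U_{k'}\subseteq V\subseteq U_k$ for some $k'$, so $k'=k$ and $V=U_k$; thus $U_k$ is minimal in $\mathcal C$. Conversely, a minimal member of $\mathcal C$ equals the variety $U_k$ that it contains.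
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAOL}
\emph{Algebraic Aspects of Orthomodular Lattices},
\texttt{https://math.nmsu.edu/\allowbreak people/\allowbreak personal-pages/\allowbreak files/\allowbreak 2000-Algebraic-\allowbreak Aspects-of-OMLs.pdf}

\bibitem{vN}
von Neumann, \emph{Continuous Geometry}.

\end{thebibliography}
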